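# Nondegenerate polynomial phases without power decay

## 1. Multilinear oscillatory integrals, power decay, nondegeneracy

Throughout, $n\ge1$, $P$ is a real-valued polynomial on $\mathbb R^d$, $\eta\in C_c^\infty(\mathbb R^d)$ is a cutoff, and $\ell_j:\mathbb R^d\to\mathbb R^{d_j}$, $1\le j\le n$, are surjective linear maps with $d_j\ge1$. For real $\lambda$ put
$$T_\lambda(f_1,\dots,f_n)=\int_{\mathbb R^d}e^{i\lambda P(y)}\prod_{j=1}^nf_j(\ell_j(y))\,\eta(y)\,dy,\qquad \|T_\lambda\|=\sup\{|T_\lambda(f_1,\dots,f_n)|:\|f_j\|_{L^\infty}\le1\}.\tag{1}$$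
The functions $f_j$ are arbitrary in $L^\infty(\mathbb R^{d_j})$; no smoothness is assumed.

**Definition (power decay).** $P$ satisfies a power decay bound relative to $\{\ell_j\}$ if for every $\eta$ there are $C<\infty$ and $\delta>0$ with $|T_\lambda(f_1,\dots,f_n)|\le C|\lambda|^{-\delta}\prod_j\|f_j\|_{L^\infty}$ for all $f_j$, as $|\lambda|\to\infty$.

*Example.* Let $d=2$, $P=y_1y_2$, with maps $y_1$ and $y_2$. Let $\eta$ be supported in $[-R,R]^2$ and $\|f_1\|_\infty,\|f_2\|_\infty\le1$. By Cauchy–Schwarz in $y_1$,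
$$|T_\lambda|^2\le2R\int\Big|\int e^{i\lambda y_1y_2}f_2(y_2)\eta(y_1,y_2)\,dy_2\Big|^2dy_1=2R\iint f_2(s)\overline{f_2(s')}K(s,s')\,ds\,ds',$$
with $K(s,s')=\int e^{i\lambda y_1(s-s')}\eta(y_1,s)\overline{\eta(y_1,s')}\,dy_1$. Two integrations by parts in $y_1$ give $|K|\le C(1+|\lambda||s-s'|)^{-2}$. Integrating over $|s|,|s'|\le R$ gives $|T_\lambda|^2\le C|\lambda|^{-1}$. So power decay holds with $\delta=\frac12$.

**Definition (nondegeneracy).** $P$ is nondegenerate relative to $\{\ell_j\}$ if $P$ cannot be written as $\sum_jq_j\circ\ell_j$ with Lebesgue measurable functions $q_j$.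

The word "measurable" matters. It is what makes nondegeneracy necessary for power decay: if $P=\sum_jq_j\circ\ell_j$, then $f_j=e^{-i\lambda q_j}$ is in $L^\infty$ and cancels all the oscillation. Section 5 shows what happens for arbitrary $q_j$.

*Example.* $y_1y_2$ is nondegenerate relative to $\{y_1,y_2\}$: the expression $P(1,1)-P(1,0)-P(0,1)+P(0,0)$ equals $1$ for $P=y_1y_2$ and $0$ for every $q_1(y_1)+q_2(y_2)$. Relative to $\{y_1,y_2,y_1+y_2\}$ it is degenerate: $y_1y_2=\frac12\big((y_1+y_2)^2-y_1^2-y_2^2\big)$.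

**Definition (simple nondegeneracy).** $P$ is simply nondegenerate if there is an operator $\mathcal L=\prod_k(v_k\cdot\nabla)$, with constant vectors $v_k$, that kills all functions $f_j\circ\ell_j$ while $\mathcal L(P)\not\equiv0$.

*Example.* For $y_1y_2$ and the maps $y_1,y_2$ take $\mathcal L=\partial_1\partial_2$.

There is a test for when a product operator kills all $f\circ\ell$. Insert $f(z)=e^{\xi\cdot z}$: the result is $\prod_k(\ell(v_k)\cdot\xi)\,f\circ\ell$, and a product of linear forms in $\xi$ vanishes identically only if one factor does. So *$\prod_k(v_k\cdot\nabla)$ kills every $f\circ\ell$ if and only if some $v_k\in\ker\ell$* (the converse is clear).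

**Definition (pullback of a distribution).** For a surjective linear $\ell$, the map $f\mapsto f\circ\ell$ on smooth functions extends continuously to distributions, and $f\circ\ell$ denotes this extension. For $f\in L^1_{loc}$ it is the usual composition.

*Example.* For $\ell(y)=y_1$ on $\mathbb R^2$, $\delta_0\circ\ell$ is length measure on the line $y_1=0$.

**Definition (derivation).** A derivation of a field $F$ is an additive map $\partial:F\to F$ with $\partial(ab)=a\,\partial b+b\,\partial a$.

*Example.* If $x\in\mathbb R$ is transcendental, $\mathbb Q(x)$ is a field of rational functions and carries $d/dx$, with $\partial x=1$. Textbook fact: in characteristic $0$, a derivation of a field extends to every larger field. So $d/dx$ extends to a derivation of $\mathbb R$.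

**Definition (height).** The height $\mathcal H(a)$ of $a\in\mathbb Z[X]$ is the largest absolute value of its coefficients. *Example:* $\mathcal H(3X^2-7X)=7$.

The following facts are given.

* (a) For homogeneous $P$ these are equivalent: $P\ne\sum q_j\circ\ell_j$ for polynomials $q_j$ of degree $\le\deg P$; $P\ne\sum h_j\circ\ell_j$ for distributions $h_j$; there is a homogeneous constant-coefficient linear operator $\mathcal L$ killing all $f_j\circ\ell_j$ with $\mathcal L(P)\not\equiv0$.
* (b) In the bilinear case, with maps $x$ and $y$ on $\mathbb R^{d+d}$, power decay holds if and only if $P(x,y)$ is not of the form $p(x)+q(y)$.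
* (c) If $P$ is simply nondegenerate, then $P$ satisfies a power decay bound. When every $d_j=d-1$, simple nondegeneracy is equivalent to nondegeneracy, so in that case nondegeneracy is equivalent to power decay.
* (d) If every $d_j=1$ and $n<2d$, then, under an auxiliary general position hypothesis on $\{\ell_j\}$, every nondegenerate $P$ satisfies a power decay bound.

All the pieces are in place for the question: **does every nondegenerate real polynomial satisfy a power decay bound**, for arbitrary $d$, $n\ge1$, $d_j$ and surjective $\ell_j$?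

The answer is no, already for quadratic polynomials in three variables with all $d_j=1$. We begin with the cases where the answer is yes.

## 2. Linear phases, one variable, and the plane

**Degree at most one.** Constants are degenerate. Let $P(y)=p\cdot y+\text{const}$ be nondegenerate. Then $p\notin\sum_j\mathrm{range}(\ell_j^*)$, since otherwise $P$ is a sum of affine functions of the $\ell_jy$. The orthogonal complement of $\sum_j\mathrm{range}(\ell_j^*)$ is $\bigcap_j\ker\ell_j$, so there is $v\in\bigcap_j\ker\ell_j$ with $p\cdot v\neq0$. All $f_j\circ\ell_j$ are constant along $v$, and $e^{i\lambda P}=(i\lambda\,p\cdot v)^{-1}(v\cdot\nabla)e^{i\lambda P}$. Integrating by parts $N$ times along the lines in direction $v$, only $\eta$ is differentiated, so $T_\lambda=O(|\lambda|^{-N}\prod\|f_j\|_\infty)$ for every $N$.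

**Some $d_j=d$.** Then $\ell_j$ is invertible and $P=(P\circ\ell_j^{-1})\circ\ell_j$ is degenerate. In particular, for $d=1$ there are no nondegenerate polynomials.

**$d=2$.** By the previous case we may assume all $d_j=1=d-1$, and fact (c) gives power decay for nondegenerate $P$. Here is a direct check of the equivalence in (c) in the plane. Let $v_1,\dots,v_r$ span the distinct lines among the $\ker\ell_j$, and put $\mathcal L=\prod_{k=1}^r(v_k\cdot\nabla)$, which kills all $f_j\circ\ell_j$. Let $H_m$ be the space of homogeneous polynomials of degree $m$ on $\mathbb R^2$, of dimension $m+1$. Each $v_k\cdot\nabla:H_m\to H_{m-1}$ is surjective for $m\ge1$ (choose coordinates with $v_k=e_1$), so $\ker\mathcal L\cap H_m$ has dimension $\min(r,m+1)$. It contains the $m$-th powers of $r$ pairwise nonproportional linear forms, one for each kernel line. After a linear change of variables these are multiples of $(y_1+c_ky_2)^m$ with distinct $c_k$, and by Vandermonde any $\min(r,m+1)$ of them are independent. So they span $\ker\mathcal L\cap H_m$.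 If $\mathcal L(P)\equiv0$, this holds for each homogeneous part of $P$, and $P$ is a sum of polynomials in the $\ell_j$. Hence a nondegenerate $P$ has $\mathcal L(P)\not\equiv0$.

So the first thing to try in general is fact (c): find a product operator. We now look for a phase where no product operator exists.

## 3. Two quadratic phases with no product operator, and the theorems

For $a,b\in\mathbb R^2$ write $a\times b=a_1b_2-a_2b_1$. Let $x\in(0,1)$ be a parameter.

**Example A** ($d=4$, $n=4$, $d_j=2$). $y=(u,v)\in\mathbb R^2\times\mathbb R^2$, $P(u,v)=u\times v$, with maps $u,\ v,\ u+v,\ u+xv$.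

**Example B** ($d=3$, $n=9$, $d_j=1$). $P(y)=y_2^2$, with maps
$$y_1,\quad y_3,\quad y_1+y_2+y_3,\quad y_1-y_2+y_3,\quad y_1+2y_2+4y_3,$$
$$y_1+sy_2+s^2y_3\quad\text{for }s\in\{x-1,\ x,\ x+1,\ -x\}.$$

All maps in B except $y_3$ have the form $y_1+sy_2+s^2y_3$; we call $s$ the node, and give $y_3$ the node $\infty$. If $x\in(0,1)$ is irrational, the nine nodes $0,\infty,1,-1,2,x-1,x,x+1,-x$ are distinct.

**Second-order operators.** Put $L_A=\partial_{u_1}\partial_{v_2}-\partial_{u_2}\partial_{v_1}$ and $L_B=\partial_1\partial_3-\partial_2^2$.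

* $L_A$ kills $f(\alpha u+\beta v)$, since it produces $\alpha\beta(f_{12}-f_{21})=0$. Also $L_A(u\times v)=1+1=2$.
* $L_B$ kills $f(y_3)$, and it kills $f(y_1+sy_2+s^2y_3)$, since it produces $(s^2-s^2)f''=0$. Also $L_B(y_2^2)=-2$.

These identities hold for distributions $f$: mollify $f$ and pass to the limit. So in both examples
$$P\neq\sum_jq_j\circ\ell_j\quad\text{for distributions }q_j,\text{ in particular for polynomials and for }q_j\in L^1_{loc}.\tag{2}$$

**Where fact (c) stops.** Let $x$ be irrational. In A the four kernels are planes in $\mathbb R^4$ meeting pairwise only in $0$, so a nonzero $v_k$ lies in at most one of them. By the test of Section 1, a nonzero product operator that kills all $f_j\circ\ell_j$ has at least four factors, and so kills the quadratic $P$. In B any three of the nine functionals are independent (Vandermonde; with the node $\infty$ the determinant is $s'-s\ne0$), so a nonzero $v_k$ lies in at most two kernels. At least five factors are needed, and again $\mathcal L(P)=0$. So neither example is simply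 nondegenerate, and (c) says nothing about them. Fact (d) does not apply either: A has $d_j=2$, and B has $n=9\ge2d=6$.

Now fix the cutoff: $\eta\in C_c^\infty(\mathbb R^d)$ with $\eta\ge0$, and $\eta\ge1$ on the unit ball. Let
$$b_k=2^{2^k}\quad(b_0=2,\ b_{k+1}=b_k^2),\qquad x_*=\sum_{k\ge0}10^{-b_k}.$$
The number $x_*\in(0,1)$ is irrational, since its decimal expansion is not eventually periodic.

**Theorem 1.** Let $x=x_*$. In Examples A and B, $P$ is nondegenerate, but there are $\lambda_k\to\infty$ and $C<\infty$ with $\|T_{\lambda_k}\|\ge\exp(-C\sqrt{\log\lambda_k})$. Hence no power decay bound holds.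

**Theorem 2.** For Lebesgue-a.e. $x\in(0,1)$, in Examples A and B, $P$ is nondegenerate, and for every $\delta>0$ there is $c_\delta>0$ with $\|T_\lambda\|\ge c_\delta\lambda^{-\delta}$ for all $\lambda\ge1$.

**Theorem 3.** Let $d\ge1$, $K\ge0$. The statement "every nondegenerate polynomial of degree $K$ on $\mathbb R^d$ satisfies a power decay bound, for all data $n\ge1$, $d_j\ge1$, $\ell_j$" is true if and only if $d\le2$ or $K\le1$.

Section 2 proved the "if" part of Theorem 3.

## 4. Measurable representations are locally bounded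

By (2), nondegeneracy will follow once we know that a representation by measurable $q_j$ would automatically have $q_j\in L^\infty_{loc}$. We may take $q_j$ real, replacing it by its real part.

**Lemma 1.** Let $N\ge1$ and let $q:\mathbb R^m\to\mathbb R$ be measurable with
$$\sum_{\omega\in\{0,1\}^N}(-1)^{|\omega|}q(z+\omega\cdot h)=0\quad\text{for a.e. }(z,h_1,\dots,h_N)\in(\mathbb R^m)^{N+1},\tag{3}$$
where $\omega\cdot h=\sum_i\omega_ih_i$. Then $q\in L^\infty_{loc}$.

*Proof.* By Fubini, for a.e. $z$ the relation (3) holds for a.e. $h$. When it does, $|q(z)|\le\sum_{\omega\ne0}|q(z+\omega\cdot h)|$.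

**Step 1: boundedness on one ball.** Choose $C$ such that $G=\{|q|\le C\}$ has positive measure, let $z_0$ be a density point of $G$, and choose $r>0$ with
$$|B(z_0,(N+1)r)\setminus G|<2^{-N}|B(0,r)|.$$
Let $z\in B(z_0,r)$ and $\omega\ne0$, say $\omega_i=1$. For $h\in B(0,r)^N$ the point $z+\omega\cdot h$ lies in $B(z_0,(N+1)r)$. With the other $h_l$ fixed, the set of $h_i$ for which this point is outside $G$ has measure $<2^{-N}|B(0,r)|$. So the set of $h\in B(0,r)^N$ with $z+\omega\cdot h\notin G$ has measure $<2^{-N}|B(0,r)|^N$. There are $2^N-1$ choices of $\omega\neq0$, so for a positive-measure set of $h$ all points $z+\omega\cdot h$, $\omega\ne0$, lie in $G$. For a.e. $z\in B(z_0,r)$ one of these $h$ also satisfies (3), and $|q(z)|\le2^NC$.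

**Step 2: enlarging the ball by a fixed factor.** Suppose $|q|\le C'$ a.e. on $B(w,R)$. Let $z=w+\theta\nu$ with $\nu$ a unit vector and $0\le\theta\le R(1+\frac1{4N})$. Let each $h_i$ range over the ball with center $-\frac R{2N}\nu$ and radius $\frac R{8N^2}$. For $|\omega|=k\ge1$ the distance of $z+\omega\cdot h$ from $w$ is at most
$$\Big|\theta-\frac{kR}{2N}\Big|+\frac{kR}{8N^2}\le\max\Big(R-\frac R{4N},\frac R2\Big)+\frac R{8N}<R.$$
So for almost all such $h$ we have $|q(z+\omega\cdot h)|\le C'$ for all $\omega\ne0$. Hence $|q|\le2^NC'$ a.e. on $B(w,R(1+\frac1{4N}))$. Starting from Step 1 and iterating, we reach every ball around $z_0$. $\square$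

**Nondegeneracy of Examples A and B for irrational $x\in(0,1)$.** Suppose $P=\sum_iq_i\circ\ell_i$ a.e. with measurable $q_i$. In both examples
$$\ell_j(\ker\ell_i)=\mathbb R^{d_j}\quad(i\neq j):\tag{4}$$
in A, $\ell_j$ is injective on the plane $\ker\ell_i$, and in B the functionals are pairwise independent. Fix $j$, put $N=n-1$, and take $k_i\in\ker\ell_i$ for each $i\ne j$. For a.e. $(y,(k_i))$ the representation holds at all $2^N$ points $y+\sum_{i\ne j}\omega_ik_i$. Form the alternating sum with signs $(-1)^{|\omega|}$. For $i\ne j$ the value of $q_i\circ\ell_i$ does not change when $\omega_i$ is flipped, so these terms cancel. The polynomial $P$ contributes $0$, since $N\ge3>2=\deg P$. Thus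
$$\sum_\omega(-1)^{|\omega|}q_j\Big(\ell_jy+\sum_{i\neq j}\omega_i\,\ell_jk_i\Big)=0\quad\text{for a.e. }(y,(k_i)).$$
By (4), $(y,(k_i))\mapsto(\ell_jy,(\ell_jk_i))$ is linear and onto $(\mathbb R^{d_j})^{N+1}$, and a set with null preimage under such a map is null. So $q_j$ satisfies (3), and Lemma 1 gives $q_j\in L^\infty_{loc}$. This holds for every $j$, which contradicts (2). So **$P$ is nondegenerate in both examples**, and even an a.e. representation is impossible.

## 5. A representation of $u\times v$ by a derivation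

To defeat decay we want $f_j=e^{-i\lambda q_j}$ with $P-\sum q_j\circ\ell_j=O(1/\lambda)$ on a large set. An exact measurable $q_j$ is impossible, so we ask what prevents an exact representation by *arbitrary* functions. Write $\Delta_hq(z)=q(z+h)-q(z)$.

**Three maps.** Suppose $u\times v=q_1(u)+q_2(v)+q_3(u+v)$ everywhere. Take second differences in the directions $(h,0)$ and $(0,k)$. The result is $h\times k=\Delta_h\Delta_kq_3(u+v)$. The right side is symmetric in $h,k$ and the left side is antisymmetric: a contradiction. With a fourth map $u+xv$ the obstruction depends on $x$.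

**Proposition.** Let $x\in\mathbb R\setminus\{0,1\}$. There exist arbitrary, not necessarily measurable, functions with $u\times v=q_1(u)+q_2(v)+q_3(u+v)+q_4(u+xv)$ everywhere if and only if $x$ is transcendental.

*Proof.* **Transcendental $x$.** Let $\partial$ be a derivation of $\mathbb R$ extending $d/dx$ on $\mathbb Q(x)$, so $\partial x=1$. Let it act on $\mathbb R^2$ componentwise and put $w(z)=z\times\partial z$. Since $\partial(u+xv)=\partial u+x\,\partial v+v$ and $v\times v=0$,
$$w(u+xv)=u\times\partial u+x(u\times\partial v+v\times\partial u)+x^2\,v\times\partial v+u\times v,$$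
$$w(u+v)=u\times\partial u+(u\times\partial v+v\times\partial u)+v\times\partial v.$$
Eliminating the mixed term,
$$u\times v=w(u+xv)-x\,w(u+v)-(1-x)\,w(u)-(x^2-x)\,w(v).\tag{5}$$

**Algebraic $x$.** Suppose a representation exists. The four kernels are pairwise complementary since $x\ne0,1$. Differencing along the kernels of the three other maps, as in Section 4 but everywhere, gives $\Delta_{h_1}\Delta_{h_2}\Delta_{h_3}q_j\equiv0$ for all $h_i\in\mathbb R^2$. So $B_j(h,k):=\Delta_h\Delta_kq_j(z)$ does not depend on $z$. It is symmetric, and it is biadditive because $\Delta_{h+h'}q(z)=\Delta_hq(z+h')+\Delta_{h'}q(z)$. Second differences in the directions $(h,0)$ and $(0,k)$ give $h\times k=B_3(h,k)+B_4(h,xk)$. Interchanging $h,k$ and subtracting,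
$$2\,h\times k=B_4(h,xk)-B_4(xh,k).$$
Replace $(h,k)$ by $(x^ih,x^{r-1-i}k)$. With $\beta_i=B_4(x^ih,x^{r-i}k)$ this reads $2x^{r-1}h\times k=\beta_i-\beta_{i+1}$. Summing over $0\le i\le r-1$,
$$2rx^{r-1}\,h\times k=B_4(h,x^rk)-B_4(x^rh,k).$$
This also holds trivially for $r=0$. By biadditivity, for every $F\in\mathbb Z[X]$,
$$2F'(x)\,h\times k=B_4(h,F(x)k)-B_4(F(x)h,k).$$
Let $F\in\mathbb Z[X]$ be an integer multiple of the minimal polynomial of $x$. The right side is $0$, while $F'(x)\ne0$. Choosing $h\times k\ne0$ gives a contradiction. $\square$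

The representation (5) is exact, and by Section 4 it is never measurable. So it cannot be inserted in $T_\lambda$. But on the ring $\mathbb Z[x]$ the derivation is explicit: $\partial(g(x))=g'(x)$. This suggests using (5) only near points whose coordinates are values of integer polynomials of bounded degree and height. Two requirements appear. The value $g(x)$ must determine $g'(x)$, in a stable way, so that the function $f_j$ can "read off" $g'(x)$ from a point near $g(x)$. And the small cubes around these points must fill a large enough set.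

**Constants are not enough.** Take degree $0$: $u=a/S$, $v=b/S$ with $a,b\in\mathbb Z^2\cap[-M,M]^2$, $S=4M$, and $x=\sqrt2-1$. Here $f_4$ can read off the pair $(a,b)$ from $a+xb$. Indeed for integers $(p,q)\ne(0,0)$ with $|p|,|q|\le2M$,
$$|p+qx|=|(p-q)+q\sqrt2|\ge\frac{|(p-q)^2-2q^2|}{|p-q|+\sqrt2|q|}\ge\frac1{7M}.$$
So the points $(a+xb)/S$ are separated by $\frac1{28M^2}$. Put $\rho=cM^{-2}$ with a small $c$. Let $f_1,f_2$ be indicators of the cubes of half-width $\rho$ about the points $a/S$, $b/S$ respectively, $f_3=1$, and $f_4=e^{-i\lambda a\times b/S^2}$ on the cube of half-width $2\rho$ about $(a+xb)/S$, and $0$ elsewhere. There are about $M^4$ product cubes, of volume about $M^{-8}$ each, on which the phase is $\lambda\,O(\rho)$. This gives $\|T_\lambda\|\ge c'M^{-4}$ for $\lambda\le c''M^2$, that is, a lower bound of order $\lambda^{-2}$. But $\lambda^{-2}$ is trivial: let $f_1,f_2$ be indicators of $|z|\le\lambda^{-1/2}$, and $f_3,f_4$ of $|z|\le2\lambda^{-1/2}$. The phase is at most $1$ on a set of measure $\pi^2\lambda^{-2}$,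 inside the unit ball if $\lambda\ge2$.

Polynomials of high degree $D$ will do better. For this, $x=\sqrt2-1$ is useless, since $X^2+2X-1$ vanishes at $x$, and then $g(x)$ no longer determines $g'(x)$. Transcendental $x$ is the right setting.

## 6. Two identities in $\mathbb R[X]$

**Identity A.** For $h\in\mathbb R[X]^2$ put $W(h)=h(t)\times h'(t)$. For all $a,b\in\mathbb R[X]^2$ and $t\in\mathbb R$,
$$a(t)\times b(t)=W(a+Xb)-tW(a+b)-(1-t)W(a)-(t^2-t)W(b).\tag{A}$$
This is the computation of (5) with $d/dX$ in place of $\partial$. Since $(a+Xb)'=a'+Xb'+b$, at the point $t$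
$$W(a+Xb)=a\times a'+t(a\times b'+b\times a')+t^2\,b\times b'+a\times b,$$
$$W(a+b)=a\times a'+(a\times b'+b\times a')+b\times b',$$
and $W(a+Xb)-tW(a+b)=(1-t)W(a)+(t^2-t)W(b)+a\times b$. For instance, $a=(1,0)$, $b=(0,1)$ gives $W(a+Xb)=(1,t)\times(0,1)=1$, and the other terms are $0$.

**Identity B.** In Example B the maps are scalar, so $z\times\partial z$ is not available. We use instead quadratic expressions in a polynomial $h$ and its derivative. Let $g\in\mathbb R[X]^3$. For a node $s=c+\epsilon X$ with $c\in\mathbb Z$ and $\epsilon\in\{0,\pm1\}$ put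
$$h_s=g_1+sg_2+s^2g_3\in\mathbb R[X],\qquad h_\infty=g_3 .$$
Fix $t\in(0,1)$ and let
$$G(\tau)=g_1(t)+g_2(t)\tau+g_3(t)\tau^2,\qquad H(\tau)=g_1'(t)+g_2'(t)\tau+g_3'(t)\tau^2.$$
With $s_0=c+\epsilon t$,
$$h_s(t)=G(s_0),\qquad h_s'(t)=H(s_0)+\epsilon\,G_\tau(s_0).\tag{6}$$
The number $g_2(t)^2$ occurs in $G_\tau^2$. So we combine squares $h_s'(t)^2$ over moving nodes ($\epsilon=\pm1$) and must remove $H^2$ and the cross term $HG_\tau$. The polynomial $H^2$ has degree $\le4$ in $\tau$ and can be removed with five constant nodes. The cross term is odd in $\epsilon$, so the node $-X$ can be played against nodes $X+r$.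

*Step 1: functionals on polynomials of degree at most 4.* For $\varphi\in\mathbb R[\tau]_{\le4}$ let $\varphi(\infty)$ be its $\tau^4$-coefficient. Then $G^2(\infty)=h_\infty(t)^2$ and $H^2(\infty)=h_\infty'(t)^2$. Let $E_0=\{0,\infty,1,-1,2\}$. Evaluation $\mathbb R[\tau]_{\le4}\to\mathbb R^{E_0}$ is injective, since a polynomial of degree $\le3$ with four zeros is $0$. Both spaces have dimension $5$, so *every linear functional on $\mathbb R[\tau]_{\le4}$ is a combination of the evaluations at $E_0$*.

*Step 2: weights on the moving nodes.* We need $p_{-1},p_0,p_1$, depending on $t$, with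
$$\sum_{r=-1}^1p_r\varphi(t+r)=\tfrac12\varphi(-t)\qquad\text{whenever }\deg\varphi\le2.\tag{7}$$
Lagrange interpolation at the nodes $t-1,t,t+1$ gives
$$p_{-1}=\tfrac{t(2t+1)}2,\qquad p_0=\tfrac{1-4t^2}2,\qquad p_1=\tfrac{t(2t-1)}2.$$
Check: $p_1+p_{-1}=2t^2$ and $p_1-p_{-1}=-t$. So for $\varphi=1,\tau,\tau^2$ the left side of (7) is $\frac12$, $\frac t2-t=-\frac t2$, and $\frac{t^2}2-2t^2+2t^2=\frac{t^2}2$.

*Step 3: expansion.* By (6), $h'_{X+r}(t)=(H+G_\tau)(t+r)$ and $h'_{-X}(t)=(H-G_\tau)(-t)$. So
$$\sum_rp_rh'_{X+r}(t)^2+\tfrac12h'_{-X}(t)^2=\mathrm I+2\,\mathrm{II}+\mathrm{III},$$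
with the following three terms.

* $\mathrm I=\sum_rp_rH^2(t+r)+\frac12H^2(-t)$ is a linear functional of $H^2\in\mathbb R[\tau]_{\le4}$. By Step 1 and (6) with $\epsilon=0$, $\mathrm I=-\sum_{\sigma\in E_0}\gamma_\sigma h'_\sigma(t)^2$ for suitable $\gamma_\sigma=\gamma_\sigma(t)$.
* $\mathrm{II}=\sum_rp_r(HG_\tau)(t+r)-\frac12(HG_\tau)(-t)$. By (7) this functional kills degree $\le2$. The product $HG_\tau$ has degree $\le3$ and $\tau^3$-coefficient $2g_3(t)g_3'(t)$. So $\mathrm{II}=2\kappa\,h_\infty(t)h_\infty'(t)$, where $\kappa=\kappa(t)$ is the value of the functional at $\tau^3$.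
* $\mathrm{III}=\sum_rp_rG_\tau^2(t+r)+\frac12G_\tau^2(-t)=G_\tau^2(-t)$, by (7) with $\varphi=G_\tau^2$. At $t$ this is $(g_2-2tg_3)^2=g_2^2-4tg_2g_3+4t^2g_3^2$. The polynomial $G^2$ has $\tau^3$-coefficient $2g_2g_3$ and $\tau^4$-coefficient $g_3^2$. So by Step 1, $-4tg_2g_3+4t^2g_3^2=\sum_{\sigma\in E_0}\alpha_\sigma h_\sigma(t)^2$ for suitable $\alpha_\sigma=\alpha_\sigma(t)$.

The numbers $p_r,\gamma_\sigma,\alpha_\sigma,\kappa$ depend only on $t$, not on $g$. Solving for $g_2^2$, for all $g\in\mathbb R[X]^3$ and $t\in(0,1)$,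
$$g_2(t)^2=\sum_{r=-1}^1p_rh'_{X+r}(t)^2+\tfrac12h'_{-X}(t)^2+\sum_{\sigma\in E_0}\big(\gamma_\sigma h'_\sigma(t)^2-\alpha_\sigma h_\sigma(t)^2\big)-4\kappa\,h_\infty(t)h'_\infty(t).\tag{B}$$
For instance, $g=(0,1,0)$ has $h_{X+r}'=1$, $h_{-X}'=-1$, $h'_\sigma=0$, and $\sum\alpha_\sigma h_\sigma^2=0$ because $g_3=0$; the right side is $\frac12+\frac12=1$.

**Common structure.** In both examples there are matrices $A_j(X)$ of size $d_j\times d$ with entries in $\mathbb Z[X]$ such that $\ell_j=A_j(x)$ and:

(i) after reordering, $A_1,\dots,A_m$ are constant, and the stacked integer matrix $U=(A_1;\dots;A_m)$ is $d\times d$ with $\det U=\pm1$;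

(ii) there are real functions $q_j(t;z,w)$, $t\in(0,1)$, $z,w\in\mathbb R^{d_j}$, with
$$P(g(t))=\sum_jq_j\big(t;(A_jg)(t),(A_jg)'(t)\big)\qquad\text{for all }t\in(0,1),\ g\in\mathbb R[X]^d.\tag{8}$$

For A, take the maps $u,v$ in (i), so $U$ is the identity; (ii) is (A) with $g=(a,b)$, each $q_j$ being a multiple of $z\times w$. For B, take $y_1,\ y_3,\ y_1+y_2+y_3$, where $\det U=-1$; (ii) is (B).

## 7. From the identities to functions on small cubes

Assume (i) and (ii), and let $\ell_j=A_j(x)$ with $x\in(0,1)$. The plan is to fix $t$ near $x$ (or equal to $x$), to consider points $g(t)/S$ with $g$ an integer polynomial vector of degree $<D$ and height about $M$, and to put $f_j=e^{-i\lambda q_j}$ near the points $(A_jg)(t)/S$. If distinct values $(A_jg)(t)$ are at distance at least $\sigma$, the cubes may have side about $\sigma/(DM)$.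

Here is the count to expect. The number of cubes is about $M^{Dd}$, so they fill measure about $(M^{D-1}\sigma)^d$, and $\lambda$ may be as large as about $M/\sigma$. If $\sigma\approx M^{-(D-1+e)}$, where $e$ bounds the degrees of the entries of the $A_j$, the measure is $M^{-ed}$ while $\lambda\approx M^{D+e}$. The loss is $\lambda^{-ed/(D+e)}$, whose exponent tends to $0$ as $D\to\infty$. With $D=1$ in Example A this is the exponent $2$ of Section 5.

**Constants.** Let $e\ge1$ bound the degrees of the entries of the $A_j$. Let $C_0\ge1$ bound, for each row of each $A_j$, the sum of the absolute values of all coefficients of all entries in that row. Let $C_U\ge1$ bound the $\ell^1$-norms of the rows of $U^{-1}$. Put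
$$C_1=C_0C_U,\quad C_2=C_0(C_U+e),\quad c_1=\frac1{6dC_UC_2}\le1,\quad C_P=\max\Big(1,\sqrt d\,C_U\sup_{|y|\le1}|\nabla P|\Big).$$

**Lemma 2.** Let $t\in(0,1)$, let $D,M\ge1$ be integers, let $0<\sigma\le1$, and put $\rho=c_1\sigma/(DM)$. Suppose

* (H1) $|a(t)|\ge\sigma$ for every nonzero $a\in\mathbb Z[X]$ with $\deg a\le D-1+e$ and coefficients bounded by $2C_1M$;
* (H2) $|x-t|\le\rho$.

Then $\|T_\lambda\|\ge\frac12(c_1M^{D-1}\sigma)^d$ for all $|\lambda|\le\Lambda:=1/(C_P\rho)$.

*Proof.* **Step 1: the points.** This step sets up the family of polynomials. Let $\mathcal B$ be the set of $h\in\mathbb Z[X]$ with $\deg h<D$ and coefficients in $[-M,M]$; it has $(2M+1)^D$ elements. Since $U^{-1}$ is an integer matrix,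
$$\mathcal G=\{U^{-1}h:h\in\mathcal B^d\}\subset\mathbb Z[X]^d,\qquad|\mathcal G|=(2M+1)^{Dd}.$$
For $g\in\mathcal G$ the coefficients of the components are at most $C_UM$ in absolute value. The components of $A_jg$ have degree $\le D-1+e$ and coefficients at most $C_0C_UM=C_1M$: each coefficient is a sum of products of coefficients in one row of $A_j$ with coefficients of $g$, and each coefficient in the row is used at most once. Let $\mathcal H_j=\{A_jg:g\in\mathcal G\}$. For $j\le m$, $A_jU^{-1}$ selects the $j$-th block, so $\mathcal H_j=\mathcal B^{d_j}$.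

Put $S=2dC_UDM$ and $y_g=g(t)/S$. Since $0<t<1$, each component of $g(t)$ is at most $DC_UM$ in absolute value, so
$$\|y_g\|_\infty\le\frac1{2d},\qquad|y_g|\le\frac12.$$
Also $\rho=\dfrac{\sigma}{6dC_UC_2DM}=\dfrac\sigma{3C_2S}$.

**Step 2: separation.** We show that a point near $h(t)/S$ determines the polynomial $h\in\mathcal H_j$, and therefore also $h'(t)$. If $h\neq\tilde h$ are in $\mathcal H_j$, some component of $h-\tilde h$ is a nonzero integer polynomial of degree $\le D-1+e$ with coefficients at most $2C_1M$. By (H1), $\|h(t)-\tilde h(t)\|_\infty\ge\sigma$. Since $2C_2\rho=\frac{2\sigma}{3S}<\frac\sigma S$, for each $z\in\mathbb R^{d_j}$ there is at most one $h\in\mathcal H_j$ with $\|z-h(t)/S\|_\infty\le C_2\rho$.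

**Step 3: the functions.** Put $r_j=\rho$ for $j\le m$ and $r_j=C_2\rho$ for $j>m$; as $C_2\ge1$, $r_j\le C_2\rho$ always. Define
$$f_j(z)=\exp\big(-i\lambda\,q_j(t;h(t)/S,h'(t)/S)\big)\quad\text{if }\|z-h(t)/S\|_\infty\le r_j\text{ for some }h\in\mathcal H_j,$$
and $f_j(z)=0$ otherwise. By Step 2 this is well defined. It is constant on each of finitely many disjoint cubes, hence measurable, and $|f_j|\le1$.

**Step 4: where the product is nonzero.** Let $Q_g=\{y:\|U(y-y_g)\|_\infty\le\rho\}$, so $|Q_g|=(2\rho)^d$ because $|\det U|=1$. If $\prod_jf_j(\ell_jy)\ne0$, then for each $j\le m$ there is a unique $h_j\in\mathcal B^{d_j}$ with $\|A_jy-h_j(t)/S\|_\infty\le\rho$. With $g=U^{-1}(h_1,\dots,h_m)\in\mathcal G$ we have $Uy_g=(h_1(t),\dots,h_m(t))/S$, so $y\in Q_g$. The $Q_g$ are disjoint: if $y\in Q_g\cap Q_{\tilde g}$, uniqueness gives $A_jg=A_j\tilde g$ for $j\le m$, so $Ug=U\tilde g$ and $g=\tilde g$.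

**Step 5: the product on $Q_g$.** We show that it equals $e^{-i\lambda P(y_g)}$. Let $y\in Q_g$. Then $\|y-y_g\|_\infty\le C_U\rho$. For exponents $l\le e$ we have $|x^l-t^l|\le e|x-t|$ on $(0,1)$. So, using (H2) and $\|y_g\|_\infty\le1$, for every $j$
$$\|A_j(x)y-A_j(t)y_g\|_\infty\le C_0\|y-y_g\|_\infty+eC_0|x-t|\,\|y_g\|_\infty\le C_0C_U\rho+eC_0\rho=C_2\rho .$$
Here $A_j(t)y_g=(A_jg)(t)/S$. For $j\le m$ the left side is even at most $\rho$, by the definition of $Q_g$. So $\ell_jy=A_j(x)y$ lies in the cube of $h=A_jg\in\mathcal H_j$, and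
$$f_j(\ell_jy)=\exp\big(-i\lambda\,q_j(t;(A_jg)(t)/S,(A_jg)'(t)/S)\big)\quad\text{for all }j.$$
By (8) applied to $g/S$, the product over $j$ is $e^{-i\lambda P(g(t)/S)}=e^{-i\lambda P(y_g)}$.

**Step 6: the integral.** By Steps 4 and 5,
$$T_\lambda(f_1,\dots,f_n)=\sum_{g\in\mathcal G}\int_{Q_g}e^{i\lambda(P(y)-P(y_g))}\eta(y)\,dy.$$
On $Q_g$, $|y-y_g|\le\sqrt d\,C_U\rho\le\sqrt d\,C_Uc_1\le\frac12$. So $Q_g$ and the segments from $y_g$ to its points lie in the unit ball. There $\eta\ge1$, and $|\lambda||P(y)-P(y_g)|\le|\lambda|C_P\rho\le1$. Taking real parts, and using $\cos1\ge\frac12$ and $2^D\ge D$,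
$$|T_\lambda|\ge\cos(1)\,(2M+1)^{Dd}(2\rho)^d\ge\tfrac12\Big(\frac{(2M)^Dc_1\sigma}{DM}\Big)^d\ge\tfrac12(c_1M^{D-1}\sigma)^d.\qquad\square$$

*Remark.* Let $\tilde q_j(z)=q_j(t;h(t)/S,h'(t)/S)$ on the cubes of Step 3 and $0$ elsewhere. Steps 4–6 show that $|P-\sum_j\tilde q_j\circ\ell_j|\le C_P\rho$ on $\bigcup_gQ_g$, a subset of the unit ball of measure at least $(c_1M^{D-1}\sigma)^d$. So the bounds that follow defeat power-type sublevel set estimates as well, with measurable piecewise constant $\tilde q_j$.

## 8. Theorem 1: the number $x_*$ and its rational truncations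

To apply Lemma 2 we need many integer polynomials that are not small at $t$. For rational $t=p/Q$ and coefficients smaller than $p$, divisibility provides this, and $x_*$ is extremely close to such $t$.

**Proof of Theorem 1.** Since $x_*$ is irrational, nondegeneracy was proved in Section 4. All constants below depend only on $A_j,P,d$, and $k$ is large.

**Step 1: the parameters.** Put $Q=10^{b_k}$ and $t=\sum_{i\le k}10^{-b_i}=p/Q$ with $p=\sum_{i\le k}10^{b_k-b_i}$. The term $i=k$ is $1$ and the others are divisible by $10$, so $p\equiv1\pmod{10}$ and $\gcd(p,Q)=1$. The term $i=0$ gives $p\ge Q/100$. Moreover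
$$|x_*-t|\le2\cdot10^{-b_{k+1}}=2Q^{-b_k},$$
because $b_{k+1}=b_k^2$. Take
$$D=\lfloor b_k/2\rfloor,\qquad M=\lfloor Q/(300C_1)\rfloor,\qquad\sigma=Q^{-(D-1+e)}.$$

**Step 2: (H1).** Let $N=D-1+e$ and let $a=\sum_{i\le N}a_iX^i\in\mathbb Z[X]$ with $|a_i|\le2C_1M<Q/100\le p$. Then $Q^Na(t)=\sum_ia_ip^iQ^{N-i}$ is an integer. Suppose it is $0$. Then $p\mid a_0Q^N$, so $p\mid a_0$, and $|a_0|<p$ forces $a_0=0$. Dividing by $p$, $\sum_{i\ge1}a_ip^{i-1}Q^{N-i}=0$, and the same argument gives $a_1=0$, and so on up to $a_N=0$. So $a\ne0$ implies $|a(t)|\ge Q^{-N}=\sigma$.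

**Step 3: (H2).** Since $M\le Q$, $\rho=c_1\sigma/(DM)\ge c_1Q^{-D-e}/D$. For large $k$ we have $2D/c_1\le b_k/c_1\le Q$ and $D+e+1\le b_k$. So $\rho\ge2Q^{-D-e-1}\ge2Q^{-b_k}\ge|x_*-t|$.

**Step 4: conclusion.** For large $k$, $M\ge Q/(600C_1)$. Lemma 2 with $\lambda=\Lambda_k:=1/(C_P\rho)=DM/(c_1C_P\sigma)$ gives
$$\|T_{\Lambda_k}\|\ge\tfrac12\big(c_1M^{D-1}\sigma\big)^d\ge\tfrac12\big(c_1(600C_1)^{-(D-1)}Q^{-e}\big)^d\ge e^{-C'b_k},$$
because $D\le b_k$ and $Q=10^{b_k}$. On the other side, $\Lambda_k\ge c\,Q\cdot Q^{D-1+e}=c\,Q^{D+e}$, so $\log\Lambda_k\ge c'b_k^2$. Hence $\Lambda_k\to\infty$, $b_k\le C\sqrt{\log\Lambda_k}$ with a new constant, and $\|T_{\Lambda_k}\|\ge\exp(-C\sqrt{\log\Lambda_k})$, again with a new $C$. For fixed $C'',\delta>0$, $\delta\log\Lambda_k-C\sqrt{\log\Lambda_k}\to\infty$, so this exceeds $C''\Lambda_k^{-\delta}$ for large $k$. No power decay bound holds for this $\eta$. $\square$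

## 9. Theorem 2: almost every $x$

Here we take $t=x$, so (H2) is trivial. What is needed is (H1) at $x$ with $\sigma$ close to the expected size $M^{-(D-1+e)}$. This is a theorem on Diophantine approximation.

**Sprindžuk's theorem** (V. G. Sprindžuk, *Mahler's Problem in Metric Number Theory*, AMS Transl. Math. Monographs 25, 1969). For a.e. real $x$, for every $N\ge1$ and $\varepsilon>0$, only finitely many $a\in\mathbb Z[X]$ with $\deg a\le N$ satisfy $|a(x)|<\mathcal H(a)^{-N-\varepsilon}$.

**Proof of Theorem 2.** **Step 1: a lower bound with a constant.** A.e. $x$ is also transcendental, so $a(x)\ne0$ for $a\ne0$. Use $\varepsilon=1$, and absorb the finitely many exceptional $a$ into a constant: for a.e. $x\in(0,1)$ and every $N\ge1$ there is $c=c(x,N)\in(0,1]$ with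
$$|a(x)|\ge c\,\mathcal H(a)^{-N-1}\qquad\text{for all nonzero }a\in\mathbb Z[X]\text{ of degree}\le N.$$
Fix such a transcendental $x$. It is irrational, so $P$ is nondegenerate by Section 4.

**Step 2: Lemma 2 for every $M$.** Fix $D\ge1$ and put $N=D-1+e$, $t=x$, $\sigma=c(2C_1M)^{-N-1}\le1$. Then (H1) and (H2) hold for every $M\ge1$. Since $D-1-(N+1)=-(e+1)$, Lemma 2 gives
$$\|T_\lambda\|\ge c'M^{-(e+1)d}\quad\text{for }|\lambda|\le\Lambda=\frac{DM}{c_1C_P\sigma}=c''M^{D+e+1},$$
where $c',c''>0$ depend on $x$, $D$ and the data, but not on $M$.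

**Step 3: all $\lambda\ge1$.** Given $\lambda\ge1$, choose the least integer $M\ge1$ with $\lambda\le c''M^{D+e+1}$. Then $M\le1+(\lambda/c'')^{1/(D+e+1)}\le C\lambda^{1/(D+e+1)}$, and
$$\|T_\lambda\|\ge c'''\lambda^{-(e+1)d/(D+e+1)}.$$
Given $\delta>0$, choose $D$ with $(e+1)d/(D+e+1)\le\delta$. Since $\lambda\ge1$, $\|T_\lambda\|\ge c_\delta\lambda^{-\delta}$ with $c_\delta=c'''$. $\square$

## 10. Theorem 3: all dimensions at least three and all degrees at least two

**Proof of Theorem 3.** If $K\le1$ or $d\le2$, the statement is true by Section 2. Let $d\ge3$ and $K\ge2$; we transplant Example B.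

**Step 1: the data.** Write $\mathbb R^d=\mathbb R^3\times\mathbb R^{d-3}\ni(y,w)$. Take the nine maps of Example B with $x=x_*$, composed with $(y,w)\mapsto y$. Put
$$P(y,w)=y_2^2\ \text{ if }K=2,\qquad P(y,w)=y_2^2+y_1^K\ \text{ if }K\ge3,$$
a polynomial of degree $K$. Take the cutoff $\eta_0(y)\eta_1(w)$, with $\eta_0$ the cutoff fixed in Section 3 for $d=3$, $\eta_1\in C_c^\infty$, $\eta_1\ge0$ and $\int\eta_1=1$ (for $d=3$ there is no $w$, and $\eta_1$ is omitted).

**Step 2: nondegeneracy.** Suppose $P$ has a representation by measurable $q_j$. Since $y_1$ is one of the maps, we may subtract $y_1^K$ from its $q_j$ when $K\ge3$. Restricting to a.e. slice $w=\text{const}$, we get a representation of $y_2^2$ on $\mathbb R^3$ by measurable functions of the nine maps. This contradicts Section 4.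

**Step 3: no decay.** For $K\ge3$ the factor $e^{i\lambda y_1^K}$ has modulus $1$ and depends only on $y_1$, so it can be absorbed into the function of $y_1$. The integral over $w$ gives $\int\eta_1=1$. So $\|T_\lambda\|$ equals the corresponding quantity for Example B, and power decay fails by Theorem 1. $\square$
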